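\title{Zero-sum spanning trees in highly connected graphs}

\begin{abstract}
Let $\Gamma$ be an abelian group of order $p$, where $p$ is any positive integer, and let $G$ be a $p$-connected graph on $n$ vertices whose edges carry weights in $\Gamma$. We prove the conjecture that $G$ has a spanning tree of total weight $0$ whenever $n\equiv 1\pmod p$. For $n=p+1$ this is a theorem of F\"uredi and Kleitman. For $n\ge 2p-1$ we prove more: some spanning tree has weight $(n-1)g$ for some $g\in\Gamma$, so every weighting admits a zero-sum spanning tree if and only if the exponent of $\Gamma$ divides $n-1$. For cyclic groups the connectivity $p$ cannot be lowered. The proof rests on Kneser's addition theorem.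
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $p$ be a positive integer, not necessarily prime, and let $\Gamma$ be an abelian group of order $p$, written additively. Graphs are finite, and simple unless we say otherwise. A \emph{weighting} of a graph $G=(V,E)$ is a function $w\colon E\to\Gamma$. For a set $S$ of edges put $w(S)=\sum_{e\in S}w(e)$, and for a spanning tree $T$ write $w(T)$ for the weight of its edge set. The tree $T$ is \emph{zero-sum} if $w(T)=0$. A graph is \emph{$k$-connected} if it has more than $k$ vertices and stays connected after the deletion of any set of fewer than $k$ vertices. Which graphs have a zero-sum spanning tree for every weighting?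

The number $n$ of vertices imposes a first condition. Under a constant weighting $w\equiv g$ every spanning tree has weight $(n-1)g$, and for $\Gamma=\mathbb Z_p$ and $g=1$ this vanishes only if $n\equiv1\pmod p$. Conversely, if $n\equiv 1\pmod p$, then constant weightings do no harm, since $pg=0$ for all $g\in\Gamma$. For the other weightings the graph must have enough spanning trees for the weight to be steered to $0$. At the first value $n=p+1$ the complete graph has enough.

\begin{theorem}[F\"uredi--Kleitman]\label{thm:FK}
If $\Gamma$ is an abelian group of order $p$ and $w\colon E(K_{p+1})\to\Gamma$ is any function, then $K_{p+1}$ has a spanning tree $T$ with $w(T)=0$.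
\end{theorem}

The graph $K_{p+1}$ is the only $p$-connected graph on $p+1$ vertices: if $u$ and $v$ were nonadjacent, deleting the other $p-1$ vertices would leave a disconnected graph. This suggests $p$-connectivity as the property to ask for when $n$ is larger. The case $p=2$ supports the guess. Let $G$ be $2$-connected with $n$ odd, and let $w$ be a nonconstant weighting by $\mathbb Z_2$. As $G$ is connected, some vertex $v$ has an edge of weight $0$ and an edge of weight $1$. Attaching $v$ as a leaf to a spanning tree of $G-v$ by one edge or the other produces both weights.

The conjecture posed in \cite{source} is that $p$-connectivity and the congruence $n\equiv1\pmod p$ suffice for every $p$ and every $\Gamma$. We prove it.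

\begin{theorem}\label{thm:conj}
Let $\Gamma$ be an abelian group of order $p$, let $G$ be a $p$-connected graph with $|V(G)|\equiv 1\pmod p$, and let $w\colon E(G)\to\Gamma$ be a function. Then $G$ has a spanning tree $T$ with $w(T)=0$.
\end{theorem}

The main part of the proof gives a stronger statement, in which the congruence plays no role: every weighting has a spanning tree whose weight is also produced by a constant weighting. Recall that the \emph{exponent} $\exp(\Gamma)$ is the least positive integer $m$ with $mg=0$ for all $g\in\Gamma$. The integers with this property are exactly the multiples of $\exp(\Gamma)$, the exponent divides $p$, and it equals $p$ if and only if $\Gamma$ is cyclic.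

\begin{theorem}\label{thm:strong}
Let $\Gamma$ be an abelian group of order $p$, let $G$ be a $p$-connected graph on $n\ge 2p-1$ vertices, and let $w\colon E(G)\to\Gamma$ be arbitrary. Then there are $g\in\Gamma$ and a spanning tree $T$ of $G$ with $w(T)=(n-1)g$. Consequently, for such a graph $G$, every $w\colon E(G)\to\Gamma$ admits a zero-sum spanning tree if and only if $\exp(\Gamma)\mid n-1$.
\end{theorem}

The second assertion follows from the first. If $\exp(\Gamma)\mid n-1$, then $(n-1)g=0$ for every $g$. If not, then $(n-1)g\neq0$ for some $g$, and the constant weighting $w\equiv g$ has no zero-sum spanning tree. For $\Gamma=\mathbb Z_2\times\mathbb Z_2$, for instance, Theorem~\ref{thm:strong} gives zero-sum spanning trees in $4$-connected graphs for all odd $n\ge7$, while Theorem~\ref{thm:conj} speaks only of $n=5,9,13,\dots$.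

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorems~\ref{thm:FK} and~\ref{thm:strong}]
Let $n=|V(G)|$. Since $n>p$ and $n\equiv1\pmod p$, either $n=p+1$ or $n\ge 2p+1$. In the first case $G=K_{p+1}$ and Theorem~\ref{thm:FK} applies. In the second case Theorem~\ref{thm:strong} gives $T$ with $w(T)=(n-1)g$, and this is $0$ because $p\mid n-1$ and $pg=0$.
\end{proof}

A vertex of small degree shows how much connectivity is needed. The \emph{Davenport constant} $D(\Gamma)$ is the least $D$ such that every sequence of $D$ elements of $\Gamma$ has a nonempty subsequence with sum $0$.

\begin{theorem}\label{thm:sharp}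
Let $\Gamma$ be an abelian group of order $p$ and let $D=D(\Gamma)$. Then $D\le p$, with equality for cyclic $\Gamma$. If $p\ge2$, then for every $n\equiv1\pmod p$ with $n\ge p+1$ there is a $(D-1)$-connected graph on $n$ vertices with a weighting that has no zero-sum spanning tree. Hence for every $p\ge2$ and $\Gamma=\mathbb Z_p$, ``$p$-connected'' in Theorem~\ref{thm:conj} cannot be weakened to ``$(p-1)$-connected''.
\end{theorem}

\begin{proof}
Given $x_1,\dots,x_p\in\Gamma$, two of the $p+1$ partial sums $s_i=x_1+\dots+x_i$ $(0\le i\le p)$ coincide, and $s_i=s_j$ with $i<j$ gives $x_{i+1}+\dots+x_j=0$. So $D\le p$. In $\mathbb Z_p$ the nonempty subsequences of the sequence $1,\dots,1$ of length $p-1$ have sums $1,\dots,p-1$, so $D(\mathbb Z_p)=p$.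

Let $p\ge 2$. A single nonzero element shows that $D\ge2$. Take $K_{n-1}$ and join a new vertex $v$ to $D-1$ of its vertices, which is possible since $D-1\le p-1\le n-1$. The graph has $n>D-1$ vertices. After the deletion of fewer than $D-1$ vertices, what remains of $K_{n-1}$ is a nonempty complete graph, and $v$, if still present, keeps a neighbor in it. So the graph is $(D-1)$-connected. By the minimality of $D$ there is a sequence of length $D-1$ with no nonempty zero-sum subsequence. Give its terms to the edges at $v$, and give all other edges weight $0$. Every spanning tree uses a nonempty set of edges at $v$, so its weight is the sum of a nonempty subsequence and is not $0$.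
\end{proof}

It remains to prove the first assertion of Theorem~\ref{thm:strong}. Section~\ref{sec:switch} does this by hand for $\mathbb Z_3$ and explains the plan of the general proof, which occupies Sections~\ref{sec:sums}--\ref{sec:main}.

\section{Two ways to change the weight of a spanning tree}\label{sec:switch}

For a finite family $(d_i)_{i\in I}$ of elements of an abelian group, its \emph{subset sums} are the sums $\sum_{i\in I'}d_i$ over all $I'\subseteq I$, the empty set included. The proof builds spanning trees with a number of independent binary choices, where the $i$-th choice adds either $0$ or $d_i$ to the weight. The weights obtained form a translate of the set of subset sums of the $d_i$. There are two sources of such choices.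

We identify a forest with its edge set, so a forest is a set of edges that contains no cycle; where loops and parallel edges are allowed, they are cycles of length $1$ and $2$. Two standard facts are used throughout.
\begin{itemize}
\item[(F1)] Let $S$ be a set of edges. Every forest in $S$ extends to a maximal forest in $S$, and all maximal forests in $S$ have the same size $\operatorname{rk}(S)$, the \emph{rank} of $S$. If $W$ is a vertex set that contains all ends of edges of $S$ and the graph $(W,S)$ has $c$ components, then $\operatorname{rk}(S)=|W|-c$. If $(V,S)$ is connected, the maximal forests in $S$ are spanning trees.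
\item[(F2)] If the edges of a connected graph are colored and not all colors are equal, then some vertex is incident with two edges of different colors. (Otherwise the color is constant along every walk.)
\end{itemize}

\begin{lemma}[Leaves]\label{lem:leaves}
Let $I=\{v_1,\dots,v_t\}$ be a set of $t$ vertices of a weighted graph $G$, let $e_i$ and $e_i'$ be edges joining $v_i$ to vertices outside $\{v_1,\dots,v_i\}$, and put $d_i=w(e_i)-w(e_i')$. If $T'$ is a spanning tree of $G-I$ and $\sigma$ is a subset sum of $(d_i)$, then $G$ has a spanning tree of weight $w(T')+\sum_{i}w(e_i')+\sigma$.
\end{lemma}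

\begin{proof}
Add $v_t,v_{t-1},\dots,v_1$ to $T'$ in this order as leaves, using $e_i$ if $d_i$ occurs in $\sigma$ and $e_i'$ if not. When $v_i$ is added, every vertex outside $\{v_1,\dots,v_i\}$ is already in the tree, so both edges are available.
\end{proof}

\begin{lemma}[Spare edges]\label{lem:spare}
Let $G=(V,E)$ be a weighted graph, possibly with loops and parallel edges. Let $R$ be a set of edges of weight $0$, and let $T_0$ and $F$ be disjoint sets of edges such that $T_0\cup F$ is a forest and $(V,T_0\cup R)$ is connected. Then for every $F'\subseteq F$ there is a spanning tree of weight $w(T_0)+w(F')$.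
\end{lemma}

\begin{proof}
The set $T_0\cup F'$ is a forest in the connected graph $(V,T_0\cup F'\cup R)$. By (F1) it extends to a spanning tree of that graph, and the added edges lie in $R$.
\end{proof}

Leaves are available where the weighting varies. Spare edges are available where it is mostly $0$, because edges of weight $0$ repair the tree at no cost. The next example shows that the two situations complement each other.

\begin{example}\label{ex:Z3}
Let $\Gamma=\mathbb Z_3$ and let $G$ be $3$-connected on $n$ vertices. We find a spanning tree of weight $(n-1)g$ for some $g$. Any two nonzero elements $d_1,d_2$ of $\mathbb Z_3$ have all of $\mathbb Z_3$ as subset sums: these include $0,d_1,2d_1$ if $d_2=d_1$, and $0,d_1,-d_1$ if $d_2=-d_1$. So two binary choices suffice to reach any weight.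

If $w$ is constant there is nothing to prove. Otherwise (F2) gives a vertex $v_1$ with two edges of different weights. Suppose first that $w$ is not constant on the connected graph $G-v_1$. Then (F2) gives a vertex $v_2$ with two edges of different weights in $G-v_1$, the graph $G-\{v_1,v_2\}$ is connected, and Lemma~\ref{lem:leaves} produces spanning trees of all three weights.

Suppose now that $w\equiv g$ on $G-v_1$. Subtracting $g$ from every edge weight subtracts $(n-1)g$ from every tree weight, so we may assume that $g=0$, and we look for a tree of weight $0$. If $v_1$ has an edge of weight $0$, attach $v_1$ by it to a spanning tree of $G-v_1$. If not, note that $v_1$ has at least three neighbors, since deleting two or fewer neighbors cannot separate $v_1$ from the rest. Let $a,f_1,f_2$ be three edges at $v_1$; their weights are nonzero. Lemma~\ref{lem:spare} with $T_0=\{a\}$, $F=\{f_1,f_2\}$ and $R=E(G-v_1)$ again produces all three weights.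
\end{example}

In the last case the edge $a$ is an \emph{anchor}: it keeps $v_1$ attached, and only because of it are $f_1$ and $f_2$ optional. For general $\Gamma$ three difficulties appear.

First, $p-1$ nonzero elements need not have all of $\Gamma$ as subset sums. In $\mathbb Z_4$ the family $2,2,2$ gives only $\{0,2\}$. What remains true is that some subfamily gives a nontrivial \emph{subgroup}, at a cost of fewer terms than the order of the subgroup (Section~\ref{sec:sums}). Once the binary choices reach all of a subgroup $H$, it suffices to solve the problem modulo $H$.

Second, the search for leaves may stop after several vertices, and with a weighting that is constant only modulo a subgroup $H$. Section~\ref{sec:main} chooses $H$ so that the leaves reach all of $H$ while the number of deleted vertices stays below $p$. Modulo $H$ the graph then consists of a large connected part of weight $0$ and a small set $Y$ of exceptional vertices.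

Third, when $|Y|\ge2$ the anchors and spare edges must together form a forest, so a rank replaces the degree of $v_1$. Moreover, the spare edges may again reach only a subgroup, and one has to pass to a quotient once more. This is the induction of Section~\ref{sec:zero}.

\section{Filling subgroups by subset sums}\label{sec:sums}

Subgroups are denoted by capital letters and their orders by the corresponding lower-case letters: $h=|H|$, $j=|J|$, $j'=|J'|$, $k=|K|$, $\ell=|L|$, and so on. We write $J<K$ if $J$ is a proper subgroup of $K$, and $0$ for the trivial subgroup.

A family \emph{fills} a finite subgroup $J$ if it has at most $j-1$ terms and its set of subset sums is exactly $J$. Each term of such a family lies in $J$. The empty family fills $0$. The bound $j-1$ is the right budget: a subfamily of $1,1,1,\dots$ with all of $\mathbb Z_j$ as subset sums needs $j-1$ terms.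

For subsets $A_1,\dots,A_s$ of an abelian group, the sumset $\sum A_i$ consists of all $a_1+\dots+a_s$ with $a_i\in A_i$. The \emph{stabilizer} of a set $\Sigma$ is the subgroup $L=\{x: x+\Sigma=\Sigma\}$, and $\Sigma$ is a union of cosets of $L$.

\begin{theorem}[Kneser \cite{Kneser}; see {\cite[Ch.~4]{Nathanson}}]\label{thm:kneser}
Let $A_1,\dots,A_s$ be finite nonempty subsets of an abelian group, and let $L$ be the stabilizer of $\sum A_i$. Then
\[
\Big|\sum A_i\Big|\ \ge\ \sum|A_i+L|-(s-1)|L|.
\]
\end{theorem}

\begin{lemma}\label{lem:fill}
Let $A$ be an abelian group of order $a\ge2$. Every family of at least $a-1$ nonzero elements of $A$ has a subfamily that fills a nontrivial subgroup.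
\end{lemma}

\begin{proof}
Call a nontrivial subgroup $M$ \emph{rich} if at least $m-1$ terms of the family lie in $M$. The group $A$ is rich. Let $M$ be a rich subgroup of minimum order, choose $m-1\ge1$ terms $d_1,\dots,d_{m-1}$ in $M$, and let $\Sigma=\sum\{0,d_i\}\subseteq M$ be their set of subset sums, with stabilizer $L$. Since $0\in\Sigma$, we have $L\subseteq\Sigma\subseteq M$. If $L=M$, then $\Sigma=M$ and the chosen terms fill $M$.

Suppose that $L<M$. Then $\Sigma\ne M$, since the stabilizer of $M$ is $M$, and $\Sigma$ is a union of cosets of $L$; so $|\Sigma|\le m-\ell$. Let $u$ be the number of chosen terms outside $L$. The set $\{0,d_i\}+L$ has $2\ell$ elements if $d_i\notin L$ and $\ell$ elements otherwise, so Theorem~\ref{thm:kneser} gives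
\[
|\Sigma|\ge (m-1+u)\ell-(m-2)\ell=(u+1)\ell .
\]
Hence $u\le m/\ell-2$, and the number of chosen terms in $L$ is at least
\[
m-1-\Big(\frac m\ell-2\Big)=\frac m\ell\,(\ell-1)+1\ \ge\ \ell .
\]
If $L=0$, some term is $0$, against the hypothesis. If $L\ne0$, then $L$ is rich and smaller than $M$, against the choice of $M$.
\end{proof}

If $a$ is prime, the subgroup must be $A$, as in Example~\ref{ex:Z3}. In general we apply the lemma in a quotient to enlarge a subgroup that is already filled. The point is that the budgets add up.

\begin{lemma}\label{lem:extend}
Let $J<K$ be finite abelian groups. Let $\mathcal A$ be a family that fills $J$, and let $\mathcal B$ be a family of at least $k/j-1$ elements of $K\setminus J$. Then there are a subgroup $J'$ with $J<J'\le K$ and a subfamily $\mathcal B'$ of $\mathcal B$ such that $\mathcal A$ and $\mathcal B'$ together fill $J'$.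
\end{lemma}

\begin{proof}
The images of the terms of $\mathcal B$ in $K/J$ are nonzero. By Lemma~\ref{lem:fill} the images of a subfamily $\mathcal B'$ fill a nontrivial subgroup of $K/J$, which has the form $J'/J$ with $J<J'\le K$. All terms of $\mathcal A$ and $\mathcal B'$ lie in $J'$. Given $x\in J'$, some subset sum $\sigma$ of $\mathcal B'$ satisfies $x-\sigma\in J$, and $x-\sigma$ is a subset sum of $\mathcal A$. So the subset sums of the combined family are exactly $J'$. It has at most $(j-1)+(j'/j-1)$ terms, and
\[
(j'-1)-(j-1)-\Big(\frac{j'}j-1\Big)=(j-1)\Big(\frac{j'}j-1\Big)\ge0 .\qedhere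
\]
\end{proof}

The last additive lemma prepares the use of spare edges. Think of $B$ as a forest of edges from exceptional vertices $y\in Y$ to the zero part of the graph, and of $B_y$ as the set of edges of $B$ at $y$. We want spare edges that fill a subgroup $K$, each with an anchor at the same vertex. To pass to the quotient by $K$ afterwards, the anchors must have weight in $K$ too.

\begin{lemma}\label{lem:anchor}
Let $Q$ be an abelian group of order $q\ge2$. Let $Y$ be a finite set, let $(B_y)_{y\in Y}$ be pairwise disjoint finite sets with union $B$, and let $w\colon B\to Q\setminus\{0\}$. If $|B|\ge|Y|+q-1$, then there are a nontrivial subgroup $K\le Q$ and a set $F\subseteq B$ such that the family $(w(f))_{f\in F}$ fills $K$ and every set $B_y$ that meets $F$ contains an element $a_y\notin F$ with $w(a_y)\in K$.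
\end{lemma}

It is not enough to reserve an arbitrary anchor in each $B_y$ and apply Lemma~\ref{lem:fill} to the rest. Let $Q=\mathbb Z_4$, and let there be three sets $B_y$, each with two elements of weights $1$ and $2$. If the elements of weight $1$ are reserved, the others fill only $\{0,2\}$, which does not contain the weights of the anchors. No choice works for $K=\{0,2\}$, since each $B_y$ has only one element with weight in it. Exchanging anchor and spare element in one $B_y$ leaves the weights $1,2,2$, which fill $\mathbb Z_4$. The proof first chooses $K$ by counting, for each subgroup, the elements that remain when anchors with weights in that subgroup are reserved, and then performs such exchanges.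

\begin{proof}
For $L\le Q$ let $B^L=\{b\in B: w(b)\in L\}$, let $Y^L$ be the set of $y$ such that $B_y$ meets $B^L$, and put
\[
\varphi(L)=|B^L|-|Y^L|=\sum_{y\in Y^L}\big(|B_y\cap B^L|-1\big).
\]
By hypothesis $\varphi(Q)\ge|B|-|Y|\ge q-1$. Let $K$ be a nontrivial subgroup of minimum order with $\varphi(K)\ge k-1$. Then
\begin{equation}\label{eq:minK}
\varphi(L)\le \ell-2\qquad\text{whenever } 0<L<K .
\end{equation}
A \emph{selector} $\beta$ assigns to each $y\in Y^K$ an element $\beta(y)\in B_y\cap B^K$. Put $F_\beta=B^K\setminus\beta(Y^K)$, so that $|F_\beta|=\varphi(K)\ge k-1$. It suffices to find a selector $\beta$ and a set $F\subseteq F_\beta$ whose weights fill $K$, for then $a_y=\beta(y)$ is as required.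

Let $J\le K$ have maximum order among the subgroups filled by the weights of a set $F\subseteq F_\beta$ for some $\beta$; the trivial subgroup qualifies with $F=\emptyset$. Suppose that $J\neq K$ and put $r=k/j\ge2$. Among the pairs $(\beta,F)$ such that $F\subseteq F_\beta$ fills $J$, choose one with $|F_\beta\setminus B^J|$ maximum. Note that $F\subseteq B^J$.

If $|F_\beta\setminus B^J|\ge r-1$, then Lemma~\ref{lem:extend}, applied to the weights of $F$ and of $F_\beta\setminus B^J$, gives a subset of $F_\beta$ that fills a subgroup of $K$ larger than $J$. This contradicts the choice of $J$. Hence $|F_\beta\setminus B^J|\le r-2$ and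
\[
|F_\beta\cap B^J|\ge (k-1)-(r-2)=k-r+1\ge1 .
\]
As all weights are nonzero, $B^0=\emptyset$, so $J\ne0$, and \eqref{eq:minK} gives $\varphi(J)\le j-2$.

If $\beta(y)\in B^J$, then $y\in Y^J$ and $B_y$ contains exactly $|B_y\cap B^J|-1$ elements of $F_\beta\cap B^J$. So at most $\varphi(J)\le j-2$ elements of $F_\beta\cap B^J$ lie in sets $B_y$ with $\beta(y)\in B^J$. At most $j-1$ elements lie in $F$. Since $k=jr$,
\[
(k-r+1)-(j-2)-(j-1)=(j-1)(r-2)+2>0 .
\]
Thus some $f\in(F_\beta\cap B^J)\setminus F$ lies in a set $B_y$ with $\beta(y)\notin B^J$. Let $\beta'$ agree with $\beta$ except that $\beta'(y)=f$. Then $F_{\beta'}=(F_\beta\setminus\{f\})\cup\{\beta(y)\}$ contains $F$, and $|F_{\beta'}\setminus B^J|=|F_\beta\setminus B^J|+1$. This contradicts the choice of $(\beta,F)$. Hence $J=K$.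
\end{proof}

\section{Graphs with a large zero component}\label{sec:zero}

In this section graphs may have loops and parallel edges, because the induction contracts edges. For a forest $X$ in $G=(V,E)$, the \emph{contraction} $G/X$ has the components of $(V,X)$ as its vertices and $E\setminus X$ as its edge set, each end being replaced by the component that contains it. We recall its basic properties.
\begin{itemize}
\item[(F3)] A set $S\subseteq E\setminus X$ is a forest in $G/X$ if and only if $S\cup X$ is a forest in $G$, and the components of $(V(G/X),S)$ are the images of the components of $(V,S\cup X)$. Hence $G/X$ is connected if $G$ is, and $T''\cup X$ is a spanning tree of $G$ for every spanning tree $T''$ of $G/X$. Moreover $\operatorname{rk}_{G/X}(S)\ge\operatorname{rk}_G(S)-|X|$.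
\end{itemize}
For the inequality, extend $X$ to a maximal forest in $S\cup X$, which has at least $\operatorname{rk}_G(S)$ edges, and remove $X$.

Let $Q$ be an abelian group of order $q$, let $G=(V,E)$ be a connected graph with $w\colon E\to Q$, and fix a \emph{root} $c\in V$. For $K\le Q$ let $E_K=\{e:w(e)\in K\}$, let $C_K$ be the vertex set of the component of $(V,E_K)$ that contains $c$, let $Y_K=V\setminus C_K$, and let $\Delta_K$ be the set of edges between $Y_K$ and $C_K$. Thus $C_K$ is the part of $G$ that the root reaches at no cost when weights are read modulo $K$, and $C_K\subseteq C_{K'}$ for $K\le K'$. Every edge of $\Delta_K$ has weight outside $K$.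

\begin{proposition}\label{prop:zero}
Suppose that
\begin{equation}\label{eq:rank}
\operatorname{rk}(\Delta_K)\ge|Y_K|+q-1\qquad\text{for every } K<Q \text{ with } Y_K\ne\emptyset .
\end{equation}
Then $G$ has a spanning tree of weight $0$.
\end{proposition}

For $K=0$ the condition asks for a forest large enough to provide one anchor for each vertex of $Y_0$ and $q-1$ further edges. It has to be imposed for the other proper subgroups as well. Let $Q=\mathbb Z_4$, let $C_0$ span a path with four vertices and weights $0$, let $y$ be joined to these four vertices by edges of weight $2$, and let $z$ be joined to one of them by an edge of weight $1$. Then $\operatorname{rk}(\Delta_0)=5=|Y_0|+3$, yet every spanning tree has odd weight. Here \eqref{eq:rank} fails for $K=\{0,2\}$, where $Y_K=\{z\}$ and $\operatorname{rk}(\Delta_K)=1$.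

\begin{proof}
We use induction on $q$, over all graphs, weightings and roots. For $q=1$ any spanning tree will do. Let $q\ge2$. If $Y_0=\emptyset$, then $(V,E_0)$ is connected and contains a spanning tree of weight $0$. So let $Y_0\neq\emptyset$.

\emph{Spare edges and anchors.} Let $B$ be a maximal forest in $\Delta_0$, and for $y\in Y_0$ let $B_y$ be the set of edges of $B$ at $y$. Every edge of $B$ has exactly one end in $Y_0$, so the sets $B_y$ are pairwise disjoint with union $B$. The weights on $B$ are nonzero, and $|B|\ge|Y_0|+q-1$ by \eqref{eq:rank}. Lemma~\ref{lem:anchor} gives a nontrivial subgroup $K$, a set $F\subseteq B$ whose weights fill $K$, and an edge $a_y\in B_y\setminus F$ with $w(a_y)\in K$ for each $y\in Y_0$ incident with $F$. Let $A$ be the set of these anchors and let $X=F\cup A$. Then $X\subseteq B$ is a forest, $X\subseteq E_K$, and $|X|\le2|F|\le2(k-1)$.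

The edges of $F$ can correct any error in $K$. To use them we need a spanning tree that contains $X$ and has weight in $K$. Such trees correspond to spanning trees of $G/X$ of weight $0$ modulo $K$.

\emph{The quotient.} Consider the connected graph $G/X$, with the image of $c$ as root and with weights read in $Q/K$, a group of order $q/k<q$. We verify \eqref{eq:rank} for it. The proper subgroups of $Q/K$ are the groups $K'/K$ with $K\le K'<Q$. If $K=Q$ there are none and nothing has to be verified, so let $K'$ be such a group; then $q/k\ge2$. The edges of $G/X$ with weight in $K'/K$ are those of $E_{K'}\setminus X$. Since $X\subseteq E_{K'}$, (F3) shows that the component of the root is the image of $C_{K'}$. Each edge of $X$ has one end in $C_0\subseteq C_{K'}$ and lies in $E_{K'}$, so both of its ends lie in $C_{K'}$. Therefore the contraction identifies only vertices of $C_{K'}$, the complement of the root component is $Y_{K'}$, and the edges between the two are those of $\Delta_{K'}$. This is where the condition $w(a_y)\in K$ is used. If $Y_{K'}\ne\emptyset$, then (F3) and \eqref{eq:rank} give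
\[
\operatorname{rk}_{G/X}(\Delta_{K'})\ge|Y_{K'}|+q-1-2(k-1)\ge|Y_{K'}|+\frac qk-1 ,
\]
because $q-\frac qk=\frac qk\,(k-1)\ge2(k-1)$. The rank lost in the contraction is paid for by the smaller order of the group. By induction $G/X$ has a spanning tree $T''$ with $w(T'')\in K$.

\emph{The correction.} Let $T_0=T''\cup A$, and let $R$ be the set of edges of weight $0$ with both ends in $C_0$, so that $(C_0,R)$ is connected. By (F3), $T_0\cup F=T''\cup X$ is a spanning tree of $G$. Each edge of $F$ joins some $y\in Y_0$ to a vertex of $C_0$, and these two ends are also joined by a path that consists of $a_y$ and edges of $R$. Hence $(V,T_0\cup R)$ is connected. The element $-w(T_0)=-w(T'')-w(A)$ lies in $K$, so it equals $w(F')$ for some $F'\subseteq F$. Lemma~\ref{lem:spare} gives a spanning tree of weight $w(T_0)+w(F')=0$.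
\end{proof}

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:main}

Let $G=(V,E)$ be $p$-connected on $n$ vertices, with a weighting $w\colon E\to\Gamma$. We may delete any $p-1$ vertices and keep a nonempty connected graph, and this allowance has to cover two needs. If $w$ becomes constant modulo a subgroup $H$ once a set $Z$ is deleted, then up to $h-1$ further vertices are needed as leaves to fill $H$. This leaves $p-h$ vertices for $Z$.

Accordingly, call $H\le\Gamma$ \emph{good} if there is a set $Z\subseteq V$ with $|Z|\le p-h$ such that the weights of all edges of $G-Z$ lie in one coset of $H$. The group $\Gamma$ is good, with $Z=\emptyset$. Fix a good subgroup $H$ of minimum order, a corresponding set $Z$, and the coset $g+H$. Replace $w$ by $w-g$. This does not change which subgroups are good, and it subtracts $(n-1)g$ from the weight of every spanning tree. From now on all edges of $G-Z$ have weight in $H$, and we have to find a spanning tree of weight $0$.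

\subsection*{Leaves fill $H$}

A \emph{leaf sequence} consists of distinct vertices $v_1,\dots,v_t\in V\setminus Z$ and edges $e_i,e_i'$ joining $v_i$ to vertices outside $Z\cup\{v_1,\dots,v_i\}$. Its \emph{differences} are $d_i=w(e_i)-w(e_i')$. The edges lie in $G-Z$, so their weights and the differences lie in $H$. The minimality of $H$ is used only in the next lemma: if the search for leaves stops early, it exhibits a smaller good subgroup.

\begin{lemma}\label{lem:peel}
There is a leaf sequence whose differences fill $H$.
\end{lemma}

\begin{proof}
Let $J\le H$ have maximum order among the subgroups filled by the differences of a leaf sequence; the empty sequence fills $0$. Let $I=\{v_1,\dots,v_t\}$ be the vertex set of such a sequence, so $t\le j-1$. Suppose that $J\ne H$ and put $r=h/j\ge2$. Choose vertices $u_1,u_2,\dots$ one at a time, where $u_s$ is a vertex of $G-(Z\cup I\cup\{u_1,\dots,u_{s-1}\})$ that has, in this graph, two edges whose weights lie in different cosets of $J$.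

Suppose that the process stops after $s\le r-2$ choices, and let $U=\{u_1,\dots,u_s\}$. Then $|Z\cup I\cup U|\le(p-h)+(j-1)+(r-2)$, and this is at most $p-j$ because
\[
(p-j)-(p-h)-(j-1)-(r-2)=jr-2j-r+3=(j-1)(r-2)+1>0 .
\]
In particular $G-(Z\cup I\cup U)$ is connected. Color each of its edges by the coset of $J$ that contains its weight. No vertex sees two colors, so by (F2) all edges have the same color. Thus $J$ is good and $j<h$, against the choice of $H$.

So $u_1,\dots,u_{r-1}$ exist, and the two edges at each $u_s$ have a weight difference in $H\setminus J$. By Lemma~\ref{lem:extend} there are $J'$ with $J<J'\le H$ and a selection of the $u_s$ whose differences, together with $d_1,\dots,d_t$, fill $J'$. Append the selected $u_s$ to $v_1,\dots,v_t$ in increasing order of $s$. The two edges at $u_s$ end outside $Z\cup I\cup\{u_1,\dots,u_s\}$, which contains $Z$, $u_s$ and all earlier vertices of the new sequence. So we have a leaf sequence that fills $J'$, against the choice of $J$.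
\end{proof}

\subsection*{Few vertices send a large forest to the rest}

To apply Proposition~\ref{prop:zero} after the leaves are deleted we need a lower bound on a rank. It involves no weights, and it is the only place where $n\ge2p-1$ is used.

\begin{lemma}\label{lem:rank}
Let $G$ be a $p$-connected graph on $n\ge2p-1$ vertices. Let $I$ and $Y\neq\emptyset$ be disjoint vertex sets and let $m$ be an integer with $|Y|\le m\le p-1-|I|$. Put $C=V\setminus(I\cup Y)$, and let $\Delta$ be the set of edges between $Y$ and $C$. Then $\operatorname{rk}(\Delta)\ge|Y|+m$.
\end{lemma}

\begin{proof}
For $Y'\subseteq Y$ let $N_C(Y')$ be the set of vertices of $C$ with a neighbor in $Y'$. We first show that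
\begin{equation}\label{eq:nbr}
|N_C(Y')|\ge m+1-|Y|+|Y'|\qquad\text{for every nonempty } Y'\subseteq Y .
\end{equation}
Let $N$ be the set of vertices outside $I\cup Y'$ with a neighbor in $Y'$. Suppose first that some vertex $x$ lies outside $I\cup Y'\cup N$. In $G-(I\cup N)$ no edge leaves $Y'$, so $Y'$ is separated from $x$. As $G$ is $p$-connected, $|N|\ge p-|I|\ge m+1$. At most $|Y|-|Y'|$ vertices of $N$ lie in $Y$, and the others form $N_C(Y')$. This gives \eqref{eq:nbr}. If there is no such $x$, connectivity gives no information, but then $N_C(Y')=C$ and
\[
|C|=n-|I|-|Y|\ge(2p-1)-(p-1-m)-|Y|=m+p-|Y| ,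
\]
which gives \eqref{eq:nbr} because $|Y'|\le m\le p-1$.

Consider the bipartite graph with vertex set $Y\cup N_C(Y)$ and edge set $\Delta$. Each component contains a vertex of $Y$, so the components have vertex sets $Y_i\cup N_C(Y_i)$ for $i=1,\dots,s$, where the nonempty sets $Y_i$ partition $Y$. By (F1) and \eqref{eq:nbr},
\[
\operatorname{rk}(\Delta)=|Y|+\sum_{i=1}^s\big(|N_C(Y_i)|-1\big)\ge|Y|+\sum_{i=1}^s\big(m-|Y|+|Y_i|\big)=2|Y|+s\,(m-|Y|).
\]
Since $s\ge1$ and $m\ge|Y|$, the right side is at least $|Y|+m$.
\end{proof}

\subsection*{The end of the proof}

Let $n\ge2p-1$. Take a leaf sequence as in Lemma~\ref{lem:peel}, with vertex set $I$, so that $|I|\le h-1$. The graph $G'=G-I$ is connected. If $T'$ is a spanning tree of $G'$ with $w(T')\in H$, then $w(T')+\sum_iw(e_i')\in H$, and its negative is a subset sum of the differences; Lemma~\ref{lem:leaves} then gives a spanning tree of $G$ of weight $0$. So it suffices to find a spanning tree of $G'$ of weight $0$ when weights are read in $Q=\Gamma/H$, a group of order $q=p/h$.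

We apply Proposition~\ref{prop:zero} to $G'$ and $Q$. Since $|Z\cup I|\le(p-h)+(h-1)=p-1$, the graph $G-(Z\cup I)$ is nonempty and connected, and all its edges have weight $0$ in $Q$. Take one of its vertices as the root $c$. Let $K<Q$ with $Y_K\neq\emptyset$, where $C_K$, $Y_K$ and $\Delta_K$ refer to $G'$. Then $C_K\supseteq V\setminus(Z\cup I)$, so $Y_K\subseteq Z$ and $|Y_K|\le p-h\le p-1-|I|$. Lemma~\ref{lem:rank} with $Y=Y_K$ and $m=p-h$, for which $C=C_K$ and $\Delta=\Delta_K$, gives
\[
\operatorname{rk}(\Delta_K)\ge|Y_K|+p-h=|Y_K|+h(q-1)\ge|Y_K|+q-1 .
\]
So \eqref{eq:rank} holds, and Proposition~\ref{prop:zero} gives the tree $T'$. This proves the first assertion of Theorem~\ref{thm:strong}, and with the deductions in Section~\ref{sec:intro} it completes the proofs of Theorems~\ref{thm:conj} and~\ref{thm:strong}. \qed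

\section{Small orders and non-cyclic groups}\label{sec:open}

The argument needs a lower bound on $n$ beyond $p+1$. A forest in $G$ has at most $n-1$ edges, while for $H=0$ condition \eqref{eq:rank} asks for $|Y_K|+p-1$ edges. In $K_{p+1}$ this is impossible as soon as $|Y_K|\ge2$, which is why Theorem~\ref{thm:FK} is invoked for $n=p+1$. We do not claim that the bound $2p-1$ in Theorem~\ref{thm:strong} is best possible.

Two questions are left open here, both for non-cyclic $\Gamma$. First, if $\exp(\Gamma)\mid n-1$, the range $p+2\le n\le2p-2$ is not covered by Theorem~\ref{thm:strong}; for $\Gamma=\mathbb Z_3\times\mathbb Z_3$ this concerns $n=13$ and $n=16$. No $n$ in this range satisfies $n\equiv1\pmod p$, so Theorem~\ref{thm:conj} is not affected. Second, we do not determine whether $D(\Gamma)$-connectivity suffices in place of $p$-connectivity. For example, $D(\mathbb Z_2\times\mathbb Z_2)=3$: two distinct nonzero elements have no nonempty zero-sum subsequence, while three elements include $0$, include two equal elements, or are the three nonzero elements, whose sum is $0$. For this group Theorem~\ref{thm:sharp} shows that $2$-connectivity is not enough and Theorem~\ref{thm:conj} shows that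 $4$-connectivity is.

\begin{thebibliography}{9}

\bibitem{Kneser}
Kneser, Math. Z. \textbf{58} (1953).

\bibitem{Nathanson}
Nathanson, \emph{Additive Number Theory: Inverse Problems}, Ch.~4.

\bibitem{source}
\emph{Spanning Trees of Different Weights}, doi:10.1090/dimacs/001/21,
\texttt{https://unpaywall.org/10.1090\%2FDIMACS\%2F001\%2F21}.

\end{thebibliography}
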